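\title{Closed carpets of additive subgroups:\\ a proof of Levchuk's conjecture}

\begin{abstract}
A carpet of type $\Phi$ over a commutative ring $K$ is a family of additive subgroups $\mathfrak A_r\subseteq K$, indexed by the roots $r\in\Phi$, that is compatible with the Chevalley commutator formula. It is closed if the group generated by the root elements $x_r(a)$, $a\in\mathfrak A_r$, contains no other root elements. V.~M.~Levchuk conjectured that the inclusions $\mathfrak A_r\mathfrak A_{-r}\mathfrak A_r\subseteq\mathfrak A_r$ are sufficient for closedness. We prove this for every reduced indecomposable root system and every commutative ring with $1$, under the weaker hypothesis that $a^2b\in\mathfrak A_r$ for all $a\in\mathfrak A_r$, $b\in\mathfrak A_{-r}$. The proof deforms a word in the generators to a word over $K[[x]]$, where it has a Gauss decomposition with controlled coordinates, and returns to $K$ through a matrix coefficient of the adjoint representation that is a polynomial in $x$.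
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Phi$ be a reduced indecomposable root system, let $K$ be a commutative ring with $1$, and let $G$ be a Chevalley--Demazure group scheme of type $\Phi$ (simply connected, adjoint or intermediate). The \emph{elementary Chevalley group} $E(\Phi,K)$ is the subgroup of $G(K)$ generated by the root subgroups $x_r(K)=\{x_r(t)\mid t\in K\}$, $r\in\Phi$. The root elements satisfy $x_r(t)x_r(u)=x_r(t+u)$ and the Chevalley commutator formula
\begin{equation}\label{eq:comm}
[x_s(u),x_r(t)]=\prod_{i,j>0,\ ir+js\in\Phi}x_{ir+js}\bigl(C_{ij,rs}(-t)^iu^j\bigr)\qquad(r\neq\pm s).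
\end{equation}
Here $[g,h]=g^{-1}h^{-1}gh$, the product is taken in a fixed order (for example by increasing $i+j$), and the constants $C_{ij,rs}\in\{\pm1,\pm2,\pm3\}$ are determined by a Chevalley basis and this order.

To construct subgroups of $E(\Phi,K)$, choose an additive subgroup $\mathfrak A_r\subseteq K$ for every root and put
\[
E(\Phi,\mathfrak A)=\langle x_r(\mathfrak A_r)\mid r\in\Phi\rangle .
\]
One wants to recover the family $\mathfrak A=\{\mathfrak A_r\}$ from the group, that is, to have
\[
E(\Phi,\mathfrak A)\cap x_r(K)=x_r(\mathfrak A_r)\qquad\text{for all } r\in\Phi .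
\]
Formula \eqref{eq:comm} shows which products of parameters appear when generators are commuted. The family $\mathfrak A$ is a \emph{carpet of type $\Phi$ over $K$} if all of them lie in the right groups:
\begin{equation}\label{eq:carpet}
C_{ij,rs}\,a^ib^j\in\mathfrak A_{ir+js}\qquad(a\in\mathfrak A_r,\ b\in\mathfrak A_s)
\end{equation}
whenever $r\ne\pm s$, $i,j>0$ and $ir+js\in\Phi$. The group $E(\Phi,\mathfrak A)$ is then the \emph{carpet subgroup}, and the carpet is \emph{closed} if $E(\Phi,\mathfrak A)\cap x_r(K)=x_r(\mathfrak A_r)$ for all $r$. For $G=SL_n$ the root elements are the matrices $1+tE_{ij}$, $i\neq j$, and \eqref{eq:carpet} says that $\mathfrak A_{ij}\mathfrak A_{jk}\subseteq\mathfrak A_{ik}$ for distinct $i,j,k$. If all $\mathfrak A_r$ equal one ideal $I$, the carpet is closed: reduction modulo $I$ kills $E(\Phi,\mathfrak A)$, and it kills $x_r(t)$ only for $t\in I$.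

The commutator formula is silent about opposite roots, and this is where closedness can fail. In $SL_2(K)$ write
\[
x_+(t)=\begin{pmatrix}1&t\\0&1\end{pmatrix},\qquad x_-(t)=\begin{pmatrix}1&0\\t&1\end{pmatrix},\qquad h(\delta)=\begin{pmatrix}\delta&0\\0&\delta^{-1}\end{pmatrix}.
\]
In type $A_1$ condition \eqref{eq:carpet} is empty, so any pair $\mathfrak A_+,\mathfrak A_-$ is a carpet. For a unit $a$ and any $b$,
\begin{equation}\label{eq:weyl}
n=x_+(a)x_-(-a^{-1})x_+(a)=\begin{pmatrix}0&a\\-a^{-1}&0\end{pmatrix},\qquad n\,x_-(b)\,n^{-1}=x_+(-a^2b).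
\end{equation}
So the carpet $\mathfrak A_+=\mathbb Z$, $\mathfrak A_-=\frac12\mathbb Z$ over $\mathbb Q$ is not closed: with $a=1$, $b=-\frac12$ its carpet subgroup contains $x_+(\frac12)$. A condition linking $\mathfrak A_r$ to $\mathfrak A_{-r}$ is needed, and the product
\begin{equation}\label{eq:abc}
x_+(a)x_-(b)x_+(c)=\begin{pmatrix}1+ab&a+c+abc\\ b&1+bc\end{pmatrix}
\end{equation}
suggests one: require $abc\in\mathfrak A_+$, and symmetrically for $\mathfrak A_-$. In $SL_2$ this is enough. Indeed, let $R$ be the additive span of the products $ab$ with $a\in\mathfrak A_+$, $b\in\mathfrak A_-$. Then $R\mathfrak A_\pm\subseteq\mathfrak A_\pm$ and $RR\subseteq R$, so the matrices with $g_{11},g_{22}\in 1+R$, $g_{12}\in\mathfrak A_+$, $g_{21}\in\mathfrak A_-$ are closed under multiplication, and they include the generators. One is led to expect that the carpet conditions take care of the pairs $r\neq\pm s$, this condition takes care of the pairs $r,-r$, and nothing else can happen. We take the statement from \cite{problem}.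

\begin{quote}
\textbf{Conjecture} (V.~M.~Levchuk, 1982). \emph{Let $\mathfrak A$ be a carpet of type $\Phi$ over a commutative ring $K$. If $\mathfrak A_r\mathfrak A_{-r}\mathfrak A_r\subseteq\mathfrak A_r$ for all $r\in\Phi$, that is, $abc\in\mathfrak A_r$ for all $a,c\in\mathfrak A_r$ and $b\in\mathfrak A_{-r}$, then $\mathfrak A$ is closed.}
\end{quote}

We prove the conjecture under a weaker hypothesis, which involves only the products $a^2b$ seen in \eqref{eq:weyl}. For a positive system $\Phi^+\subset\Phi$ the \emph{height} $\operatorname{ht}(s)$ of $s\in\Phi^+$ is the sum of its coefficients in the simple roots.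

\begin{theorem}\label{thm:main}
Let $\Phi$ be a reduced indecomposable root system, $K$ a commutative ring with $1$, and $\mathfrak A$ a carpet of type $\Phi$ over $K$ such that
\begin{equation}\tag{J}\label{eq:J}
a^2b\in\mathfrak A_r\qquad\text{for all } r\in\Phi,\ a\in\mathfrak A_r,\ b\in\mathfrak A_{-r}.
\end{equation}
Then $\mathfrak A$ is closed. Moreover, for every positive system $\Phi^+\subset\Phi$, with $U(K)=\langle x_s(K)\mid s\in\Phi^+\rangle$,
\[
E(\Phi,\mathfrak A)\cap U(K)=\prod_{s\in\Phi^+}x_s(\mathfrak A_s),
\]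
the roots being ordered by non-decreasing height.
\end{theorem}

Levchuk's hypothesis with $c=a$ is \eqref{eq:J}, so we obtain:

\begin{corollary}\label{cor:levchuk}
Levchuk's conjecture holds for every reduced indecomposable root system $\Phi$ and every commutative ring $K$ with $1$.
\end{corollary}

The whole method is visible for $SL_2$, and Section~\ref{sec:sl2} carries it out there; hypothesis \eqref{eq:J} is used only in Lemma~\ref{lem:rankone} of that section. Sections \ref{sec:roots}--\ref{sec:proof} treat the general case. Section~\ref{sec:J} shows that \eqref{eq:J} is strictly weaker than Levchuk's hypothesis, that it is not necessary for closedness, and that it is necessary for a class of carpets over fields.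

\section{The method for $SL_2$}\label{sec:sl2}

Let $\mathfrak A_+,\mathfrak A_-$ be additive subgroups of $K$ satisfying \eqref{eq:J}: $a^2b\in\mathfrak A_+$ and $ab^2\in\mathfrak A_-$ for $a\in\mathfrak A_+$, $b\in\mathfrak A_-$. Let $\Gamma\subseteq SL_2(K)$ be generated by $x_+(\mathfrak A_+)$ and $x_-(\mathfrak A_-)$. We show that $x_+(t)\in\Gamma$ implies $t\in\mathfrak A_+$.

\subsection*{The right function}
We look for a function $f$ on $SL_2(K)$ with $f(x_+(t))=t$ and $f(\Gamma)\subseteq\mathfrak A_+$. The entry $g_{12}$ no longer serves, because \eqref{eq:J} does not control the term $abc$ in \eqref{eq:abc} (see Example~\ref{ex:weaker}). What \eqref{eq:J} does control is $2abc$, by the following remark, which we use repeatedly.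

\medskip
\noindent\textbf{Polarization.} \emph{Let $A,A'$ be additive subgroups of a commutative ring and $c$ an element with $a^2c\in A'$ for all $a\in A$. Then $2aa'c=(a+a')^2c-a^2c-a'^2c\in A'$ for all $a,a'\in A$.}
\medskip

Try $f(g)=g_{12}g_{22}$. For the matrix \eqref{eq:abc},
\[
f(g)=(a+c+abc)(1+bc)=a+c+2abc+c^2b+c^2(b^2a),
\]
and every term lies in $\mathfrak A_+$. The reason appears on matrices that have a Gauss decomposition:
\begin{equation}\label{eq:fgauss}
g=x_+(\alpha)h(\delta)x_-(\beta)\quad\Longrightarrow\quad g_{12}=\alpha\delta^{-1},\quad g_{22}=\delta^{-1},\quad f(g)=\alpha\delta^{-2}.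
\end{equation}
The diagonal part enters through the square $\delta^{-2}$, and squares are what \eqref{eq:J} is about.

\subsection*{Deformation}
To bring a word in the generators to the form \eqref{eq:fgauss} one must interchange $x_+$ and $x_-$. If $\varepsilon=1+ab$ is a unit, matrix multiplication gives
\begin{equation}\label{eq:swap2}
x_+(a)x_-(b)=\begin{pmatrix}1+ab&a\\ b&1\end{pmatrix}=x_-(b\varepsilon^{-1})\,h(\varepsilon)\,x_+(a\varepsilon^{-1}),
\end{equation}
and, exchanging the two indices, $x_-(b)x_+(a)=x_+(a\varepsilon^{-1})h(\varepsilon^{-1})x_-(b\varepsilon^{-1})$. In $K$ the element $1+ab$ need not be a unit, and if it is, nothing places $a\varepsilon^{-1}$ in $\mathfrak A_+$. Both defects disappear when the parameters are topologically nilpotent, since then $\varepsilon^{-1}$ is a geometric series in $ab$. So let $S=K[[x]]$, and for an additive subgroup $A\subseteq K$ let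
\[
xA[[x]]=\Bigl\{\sum_{n\ge1}a_nx^n\ \Big|\ a_n\in A\Bigr\}\subseteq S .
\]
This additive group is closed under $x$-adically convergent sums, because each coefficient of such a sum is a finite sum of elements of $A$.

\begin{lemma}\label{lem:neumann}
Let $B=xA[[x]]$ and let $\eta\in xS$ satisfy $\eta B\subseteq B$. Then $1+\eta$ is a unit of $S$ and $(1+\eta)B=B$.
\end{lemma}

\begin{proof}
We have $(1+\eta)B\subseteq B$. For $c\in B$ the series $(1+\eta)^{-1}c=\sum_{n\ge0}(-\eta)^nc$ converges and its terms lie in $B$, so $(1+\eta)^{-1}B\subseteq B$.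
\end{proof}

\begin{lemma}\label{lem:rankone}
Let $\mathfrak A_+,\mathfrak A_-$ satisfy \eqref{eq:J}, and put $\mathfrak B_\pm=x\mathfrak A_\pm[[x]]$. Let $a\in\mathfrak B_+$, $b\in\mathfrak B_-$ and $\varepsilon=1+ab$. Then
\[
\varepsilon^2\mathfrak B_+=\mathfrak B_+,\qquad \varepsilon^2\mathfrak B_-=\mathfrak B_-,\qquad a\varepsilon^{-1}\in\mathfrak B_+,\qquad b\varepsilon^{-1}\in\mathfrak B_-.
\]
\end{lemma}

\begin{proof}
First, $\mathfrak B_\pm$ satisfy \eqref{eq:J}: if $a=\sum a_nx^n$ and $b=\sum b_nx^n$, each coefficient of $a^2b$ is a finite sum of terms $a_n^2b_j$ and $2a_na_kb_j$, which lie in $\mathfrak A_+$ by \eqref{eq:J} and polarization. The same holds with $+$ and $-$ exchanged, and by this symmetry it suffices to prove the two claims about $\mathfrak B_+$. Let $c\in\mathfrak B_+$. Then $(\varepsilon^2-1)c=2acb+a^2(b^2c)$. The first term lies in $\mathfrak B_+$ by polarization; in the second, $b^2c\in\mathfrak B_-$ and then $a^2(b^2c)\in\mathfrak B_+$. Lemma~\ref{lem:neumann} with $\eta=\varepsilon^2-1$ gives $\varepsilon^2\mathfrak B_+=\mathfrak B_+$.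 Finally $a\varepsilon^{-1}=\varepsilon^{-2}(a+a^2b)\in\varepsilon^{-2}\mathfrak B_+=\mathfrak B_+$.
\end{proof}

Put $X_\pm=x_\pm(\mathfrak B_\pm)\subseteq SL_2(S)$, and let $T$ be generated by the matrices $h(1+ab)$, $a\in\mathfrak B_+$, $b\in\mathfrak B_-$. Every element of $T$ is $h(\delta)$ with $\delta^2\mathfrak B_\pm=\mathfrak B_\pm$, so $T$ normalizes $X_\pm$, because $h(\delta)x_\pm(t)h(\delta)^{-1}=x_\pm(\delta^{\pm2}t)$. By \eqref{eq:swap2} and Lemma~\ref{lem:rankone}, $X_-X_+\subseteq X_+TX_-$. Hence $P=X_+TX_-$ satisfies $X_+P=P$ and $X_-P\subseteq X_+TX_-TX_-=P$, and so $P$ contains the group generated by $X_+$ and $X_-$. By \eqref{eq:fgauss}, $f(P)\subseteq\mathfrak B_+$.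

\subsection*{Return to $K$}
Let $g=\prod_i x_{\pm}(a_i)\in\Gamma$ be a word in the generators and let $g(x)=\prod_ix_\pm(xa_i)$. Then $g(x)\in P$. Its Gauss coordinates $\alpha,\delta,\beta$ are power series in which one cannot put $x=1$; for instance $x_-(xb)x_+(xa)$ has $\alpha=xa/(1+x^2ab)$. But $f(g(x))$ is a polynomial in $x$, since the entries of $g(x)$ are. It lies in $\mathfrak B_+$, so its coefficients lie in $\mathfrak A_+$, and $f(g)$ is the sum of these finitely many coefficients. Thus $f(\Gamma)\subseteq\mathfrak A_+$, and $f(x_+(t))=t$ finishes the proof.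

\subsection*{What to generalize}
For $g\in SL_2(K)$,
\begin{equation}\label{eq:adjsl2}
gE_{21}g^{-1}=g_{22}^2E_{21}+g_{12}g_{22}\,(E_{11}-E_{22})-g_{12}^2E_{12}.
\end{equation}
So $f(g)$ is a matrix coefficient of the adjoint representation: apply $g$ to the root vector $e_{-r}=E_{21}$ and read the coefficient of the coroot $h_r=E_{11}-E_{22}$. This makes sense for every $\Phi$ and every $G$. Three things have to be added in higher rank. The series groups must again form a carpet that is stable under the torus (Section~\ref{sec:series}). The Gauss decomposition must be proved for all roots at once (Section~\ref{sec:gauss}). And the value of the matrix coefficient on $u^+\tau u^-$ is now a sum of many products, with structure constants $2$ and $3$ that cannot be divided out (Section~\ref{sec:estimates}).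

\section{Roots and the adjoint action}\label{sec:roots}

This section recalls the standard facts that we need; the references are \cite[Ch.~4--6]{Carter} and \cite{Bourbaki}.

\subsection*{Root systems}
Let $(\ ,\ )$ be the invariant inner product; $|r|^2=(r,r)$ is the \emph{norm} of $r$. Put $r^\vee=2r/(r,r)$ and $\langle\mu,\nu^\vee\rangle=(\mu,\nu^\vee)\in\mathbb Z$. Since $\Phi$ is reduced and indecomposable, at most two norms occur; we scale so that they are $1$ (\emph{short} roots) and $m\in\{1,2,3\}$. \emph{If $m=1$, all roots are called short and there are no long roots.} So a long root has norm $m\in\{2,3\}$, and $m=3$ means $\Phi=G_2$, whose twelve roots lie in a plane at successive angles of $30^\circ$, short and long alternately. Roots of equal norm are conjugate under the Weyl group $W$, and the short roots span the space.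

Let $\mu\ne\pm\nu$ be roots. Then $\langle\mu,\nu^\vee\rangle\langle\nu,\mu^\vee\rangle\le3$, so $\langle\mu,\nu^\vee\rangle\in\{0,\pm1\}$ if $|\nu|\ge|\mu|$. Hence
\begin{equation}\label{eq:ip}
(\mu,\nu)\in\{0,\pm\tfrac12\}\ \text{ if both are short},\qquad (\mu,\nu)\in\{0,\pm\tfrac m2\}\ \text{ otherwise}.
\end{equation}
The roots of the form $\mu+i\nu$ form an unbroken \emph{string} $\mu-p\nu,\dots,\mu+q\nu$ with $p-q=\langle\mu,\nu^\vee\rangle$. In particular $\mu+\nu\in\Phi$ if $(\mu,\nu)<0$.

Fix a positive system $\Phi^+$ and write $\mu\le\nu$ if $\nu-\mu$ is a sum of positive roots or zero. For a simple root $\alpha$ with reflection $w_\alpha$ we have $w_\alpha\Phi^+=(\Phi^+\setminus\{\alpha\})\cup\{-\alpha\}$. There is a \emph{highest root}, which is $\ge$ every root and is long if $m>1$. There is also a \emph{highest short root}, which is $\ge$ every short root: it is the dominant short root, and the short roots form its $W$-orbit. Applying elements of $W$, we see that every root is simple in some positive system, every long root is the highest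 root of some positive system, and every short root is the highest short root of some positive system.

\subsection*{The adjoint action}
Let $L=H\oplus\bigoplus_{r\in\Phi}\mathbb Ze_r$ be the $\mathbb Z$-span of the Chevalley basis in the simple complex Lie algebra of type $\Phi$, with $h_r=[e_r,e_{-r}]$ and $H=\sum_r\mathbb Zh_r$. The map $r^\vee\mapsto h_r$ identifies the coroot lattice with $H$, the simple coroots $h_\alpha$ of any positive system form a basis of $H$, and each root $s$ is a linear form $\langle s,\cdot\rangle$ on $H$. For a commutative ring $S$ put $L_S=S\otimes L$ and $H_S=S\otimes H$, and let $\operatorname{pr}\colon L_S\to H_S$ be the projection along the root vectors. Homomorphisms $H\to\mathbb Z$ are extended $S$-linearly to $H_S\to S$.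

The automorphism $x_s(t)=\sum_i t^i(\operatorname{ad}e_s)^i/i!$ of $L_S$ acts by
\begin{equation}\label{eq:action}
\begin{aligned}
&x_s(t)h=h-\langle s,h\rangle te_s,\qquad x_s(t)e_s=e_s,\qquad x_s(t)e_{-s}=e_{-s}+th_s-t^2e_s,\\
&x_s(t)e_\mu=\sum_{i=0}^qM_{s,\mu,i}\,t^ie_{\mu+is},\qquad M_{s,\mu,i}=\pm\binom{p+i}{i}\qquad(\mu\neq\pm s),
\end{aligned}
\end{equation}
where $h\in H_S$, $\mu-ps,\dots,\mu+qs$ is the $s$-string through $\mu$, and $M_{s,\mu,0}=1$. Give $e_\mu$ the weight $\mu$ and $H_S$ the weight $0$. The term of degree $i$ in $t$ raises weights by $is$, and the term of degree $0$ is the identity.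

There is a homomorphism $E(\Phi,S)\to\operatorname{Aut}(L_S)$ with $x_r(t)\mapsto x_r(t)$. It is induced by the central isogeny $G\to G_{\mathrm{ad}}$, which is compatible with root subgroups, and by the action of $G_{\mathrm{ad}}$ on its admissible lattice $L$. So $E(\Phi,S)$ acts on $L_S$, and \eqref{eq:comm} holds in $\operatorname{Aut}(L_S)$.

For a unit $\varepsilon\in S$ let $h_s(\varepsilon)$ be the identity on $H_S$ and multiply $e_\mu$ by $\varepsilon^{\langle\mu,s^\vee\rangle}$. Conjugation by $h_s(\varepsilon)$ multiplies a map that raises weights by $ir$ by the scalar $\varepsilon^{i\langle r,s^\vee\rangle}$, so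
\begin{equation}\label{eq:torusconj}
h_s(\varepsilon)x_r(t)h_s(\varepsilon)^{-1}=x_r\bigl(\varepsilon^{\langle r,s^\vee\rangle}t\bigr).
\end{equation}
If $\varepsilon=1+ab$ is a unit of $S$, then for every root $s$
\begin{equation}\label{eq:swap}
x_s(a)x_{-s}(b)=x_{-s}(b\varepsilon^{-1})\,h_s(\varepsilon)\,x_s(a\varepsilon^{-1}).
\end{equation}
Indeed, over a field $F$ there is a homomorphism $SL_2(F)\to\operatorname{Aut}(L_F)$ sending $x_\pm(t)$ to $x_{\pm s}(t)$ and $h(\varepsilon)$ to $h_s(\varepsilon)$. It carries \eqref{eq:swap2} to \eqref{eq:swap} over the rational function field $F=\mathbb Q(a,b)$. Both sides are matrices over the subring $\mathbb Z[a,b,(1+ab)^{-1}]$, so the identity specializes to every $S$.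

The constants in \eqref{eq:comm} are related to \eqref{eq:action} by
\begin{equation}\label{eq:CM}
C_{i1,rs}=\pm M_{r,s,i},\qquad C_{1j,rs}=\pm M_{s,r,j}
\end{equation}
\cite[Theorem~5.2.2]{Carter}. These constants do not depend on the order of the factors in \eqref{eq:comm}: interchanging two factors produces only root elements $x_{ir+js}$ with $i,j\ge2$.

\subsection*{Pairs of roots}
If $\mu,\nu,\mu+\nu\in\Phi$, put $N_{\mu\nu}=|M_{\nu,\mu,1}|=p+1$, with $p$ taken from the $\nu$-string through $\mu$. Since $[e_\nu,e_\mu]=\pm N_{\mu\nu}e_{\mu+\nu}$, we have $N_{\mu\nu}=N_{\nu\mu}$. The next lemma says that all constants are determined by the lengths of the roots involved.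

\begin{lemma}\label{lem:roots}
Let $\mu\ne\pm\nu$ be roots; in \textup{(R1)--(R4)} their sum is assumed to be a root.
\begin{itemize}
\item[(R1)] Let $\mu,\nu,\mu+\nu$ be short. If $m\le2$, then $N_{\mu\nu}=1$ and $\mu+2\nu\notin\Phi$. If $m=3$, then $N_{\mu\nu}=2$, the $\nu$-string through $\mu$ is $\mu-\nu,\mu,\mu+\nu,\mu+2\nu$, its two ends are long, and $M_{\nu,\mu,2}=\pm3$.
\item[(R2)] If $\mu,\nu$ are short and $\mu+\nu$ is long, then $N_{\mu\nu}=m$ and $\mu+2\nu\notin\Phi$.
\item[(R3)] If $\mu=l$ is long and $\nu=s$ is short, then $\langle l,s^\vee\rangle=-m$, the $s$-string through $l$ is $l,l+s,\dots,l+ms$, and $M_{s,l,i}=\pm1$ for all $i\le m$; in particular $N_{ls}=1$. The roots $l+is$ with $0<i<m$ are short and $l+ms$ is long.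
\item[(R4)] If $\mu,\nu$ are long, then $\mu+\nu$ is long and $N_{\mu\nu}=1$.
\item[(R5)] If $\nu$ is long, then $\mu+2\nu\notin\Phi$.
\item[(R6)] If $\mu,\nu$ are short and $\mu+2\nu\in\Phi$, then $m=3$ and $\mu+\nu$ is a short root.
\item[(R7)] If $i\mu+j\nu\in\Phi$ with $i,j\ge2$, then $m=3$, one of $\mu,\nu$ is a long root $l$ and the other a short root $s$, $l+s\in\Phi$, and $i\mu+j\nu=2l+3s$.
\end{itemize}
\end{lemma}

\begin{proof}
We use \eqref{eq:ip}, the relation $p-q=\langle\mu,\nu^\vee\rangle$, and the fact that a root has norm $1$ or $m\le3$.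

(R1) From $|\mu+\nu|^2=1$ we get $(\mu,\nu)=-\frac12$, so $q=p+1$, $|\mu-\nu|^2=3$ and $|\mu-2\nu|^2=7$. If $m\le2$, then $p=0$ and $q=1$. If $m=3$, the vector $\mu-\nu$ has norm $3$ and $(\mu-\nu,\mu)=\frac32$, so it makes an angle of $30^\circ$ with $\mu$ and is a long root of $G_2$. Thus $p=1$, $q=2$, $|\mu+2\nu|^2=3$ and $M_{\nu,\mu,2}=\pm\binom32$.

(R2) For $m=2$: $(\mu,\nu)=0$, $p=q\ge1$ and $|\mu-2\nu|^2=5$, so $p=q=1$. For $m=3$: $(\mu,\nu)=\frac12$, $p=q+1\ge2$ and $|\mu-3\nu|^2=7$, so $p=2$, $q=1$.

(R3) The norm $|l+s|^2=m+1+2(l,s)$ is one of $1$, $m+1$, $2m+1$, so it is $1$ and $\langle l,s^\vee\rangle=2(l,s)=-m$. Then $|l-s|^2=2m+1$, so $p=0$, $q=m$ and $M_{s,l,i}=\pm\binom ii$. The norm $|l+is|^2=m-mi+i^2$ is $1$ for $(m,i)=(2,1),(3,1),(3,2)$ and $m$ for $i=m$.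

(R4) The norm $|\mu+\nu|^2=2m+2(\mu,\nu)$ is one of $m,2m,3m$, so it is $m$ and $(\mu,\nu)=-\frac m2$. Then $|\mu-\nu|^2=3m$ and $p=0$.

(R5) $|\mu+2\nu|^2\ge1+4m-2m>m$.

(R6) The string is unbroken, so $\mu+\nu\in\Phi$. It is not long by (R2), and then $m=3$ by (R1).

(R7) If $|\mu|^2=|\nu|^2=c$, then $|i\mu+j\nu|^2\ge c(i^2-ij+j^2)\ge\frac12(i^2+j^2)\ge4$, which is impossible. So consider a root $il+js$ with $l$ long, $s$ short and $i,j\ge2$. If $(l,s)\ge0$, the norm is at least $4m+4$. So $(l,s)=-\frac m2$, $l+s\in\Phi$, and the norm is $mi^2-mij+j^2$. For $m=2$ this is $i^2+(i-j)^2\ge4$. For $m=3$ it is $\frac34i^2+(j-\frac32i)^2$, which is at most $3$ only for $i=2$, $j=3$.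
\end{proof}

\subsection*{Coroots of short roots}
Let $H_{\mathrm{sh}}\subseteq H$ be the subgroup generated by the $h_s$ with $s$ short. For $m=1$ it is $H$.

\begin{lemma}\label{lem:coroots}
\begin{itemize}
\item[(a)] $mH\subseteq H_{\mathrm{sh}}$.
\item[(b)] For every root $r$ there is a homomorphism $\omega_r\colon H\to\mathbb Z$ with $\omega_r(h_r)=1$ and, if $r$ is long, $\omega_r(H_{\mathrm{sh}})\subseteq m\mathbb Z$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\gamma$ be long. The short roots span the space, so there is a short root $s$ with $(\gamma,s)>0$. Then $\delta=\gamma-s$ is a root, short by (R3), and $m\gamma^\vee=2\gamma=2s+2\delta=s^\vee+\delta^\vee$. So $mh_\gamma\in H_{\mathrm{sh}}$.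

(b) Choose a positive system in which $r$ is simple, and let $\omega_r(h)$ be the coefficient of $h_r$ in the expansion of $h$ in the basis of simple coroots. If $s=\sum_\alpha c_\alpha\alpha$ is short, then $s^\vee=2s=\sum_\alpha c_\alpha(\alpha,\alpha)\alpha^\vee$, so $\omega_r(h_s)=c_r(r,r)$, which is $mc_r$ for long $r$.
\end{proof}

We fix such an $\omega_r$ for every root $r$.

\section{Carpets over power series}\label{sec:series}

With Lemma~\ref{lem:roots} the carpet conditions take an explicit form.

\begin{lemma}\label{lem:three}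
A family $\mathfrak A=\{\mathfrak A_r\}$ of additive subgroups of a commutative ring is a carpet if and only if the following hold.
\begin{itemize}
\item[(A1)] If $\mu,\nu,\mu+\nu\in\Phi$, then $N_{\mu\nu}\,ac\in\mathfrak A_{\mu+\nu}$ for $a\in\mathfrak A_\nu$, $c\in\mathfrak A_\mu$.
\item[(A2)] If $l$ is long, $s$ is short and $l+s\in\Phi$, then $a^ic\in\mathfrak A_{l+is}$ for $a\in\mathfrak A_s$, $c\in\mathfrak A_l$, $1\le i\le m$.
\item[(A3)] If $m=3$ and $\mu,s,\mu+s$ are short roots, then $3a^2c\in\mathfrak A_{\mu+2s}$ for $a\in\mathfrak A_s$, $c\in\mathfrak A_\mu$.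
\end{itemize}
\end{lemma}

\begin{proof}
Signs of constants do not matter, as the $\mathfrak A_r$ are groups. By \eqref{eq:CM} the conditions \eqref{eq:carpet} with $i=j=1$ are (A1), and (A2) with $i=1$ is a case of (A1) by (R3). A condition in which exactly one of the two exponents is $1$ reads $M_{\nu,\mu,i}a^ic\in\mathfrak A_{\mu+i\nu}$ for $a\in\mathfrak A_\nu$, $c\in\mathfrak A_\mu$, where $i\ge2$ and $\mu+i\nu\in\Phi$. Then $\mu+\nu$ and $\mu+2\nu$ are roots, and $\nu$ is short by (R5). For long $\mu$ these conditions are (A2) with $i\ge2$, by (R3). For short $\mu$ they are (A3), by (R6) and (R1). So (A1)--(A3) are equivalent to the conditions \eqref{eq:carpet} with $\min(i,j)=1$. By (R7) the remaining conditions ask that an integer multiple of $a^3c^2$ lie in $\mathfrak A_{2l+3s}$ for $a\in\mathfrak A_s$, $c\in\mathfrak A_l$, $m=3$. They follow from (A1) and (A2): $a^3c\in\mathfrak A_{l+3s}$, the roots $l$ and $l+3s$ are long with sum $2l+3s\in\Phi$, and so $c\cdot a^3c\in\mathfrak A_{2l+3s}$ by (R4).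
\end{proof}

\emph{From now on, up to the end of Section~\ref{sec:proof}, $\mathfrak A$ is a carpet over $K$ satisfying \eqref{eq:J}, $S=K[[x]]$, and $\mathfrak B_r=x\mathfrak A_r[[x]]$.} The conditions (A2) and (A3) are not additive in $a$, so it has to be checked that they pass to series.

\begin{lemma}\label{lem:Bcarpet}
The family $\mathfrak B=\{\mathfrak B_r\}$ is a carpet over $S$.
\end{lemma}

\begin{proof}
We verify (A1)--(A3) for $a=\sum a_nx^n$ and $c=\sum c_nx^n$, coefficient by coefficient; each coefficient is a finite sum. In (A1), and in (A2) with $i=1$, the terms are $N_{\mu\nu}a_nc_j$. In (A2) with $i=2$ the terms are $a_n^2c_j$ and $2a_na_kc_j$, and in (A3) they are $3a_n^2c_j$ and $2a_na_k\cdot3c_j$; polarization handles the mixed terms. In (A2) with $i=m=3$ the terms are $a_n^3c_j$, $3(a_n^2c_j)a_k$ and $3(2a_na_kc_j)a_{k'}$. The first lies in $\mathfrak A_{l+3s}$ by (A2). In the other two the factor in parentheses lies in $\mathfrak A_{l+2s}$, by (A2) with $i=2$ and polarization. The roots $l+2s$ and $s$ are short with long sum $l+3s$,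 so (R2) and (A1) place both terms in $\mathfrak A_{l+3s}$.
\end{proof}

The interchange \eqref{eq:swap} produces torus elements $h_s(1+ab)$, which by \eqref{eq:torusconj} rescale the parameters of \emph{all} root subgroups. The next lemma shows that the carpet $\mathfrak B$ is stable. For $r=\pm s$ this is Lemma~\ref{lem:rankone}. For $r\ne\pm s$ the carpet conditions suffice: one multiplies by $a^ib^i$ by walking $i$ steps along the $s$-string through $r$ and $i$ steps back.

\begin{lemma}\label{lem:torus}
Let $r,s\in\Phi$, $a\in\mathfrak B_s$, $b\in\mathfrak B_{-s}$, $\varepsilon=1+ab$. Then $\varepsilon^{\langle r,s^\vee\rangle}\mathfrak B_r=\mathfrak B_r$.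
\end{lemma}

\begin{proof}
Let $r\neq\pm s$ and $k=|\langle r,s^\vee\rangle|\ne0$. By Lemma~\ref{lem:neumann} it suffices to show $(\varepsilon^k-1)c\in\mathfrak B_r$ for $c\in\mathfrak B_r$. Replacing $(s,a,b)$ by $(-s,b,a)$ changes neither $\varepsilon$ nor $k$, so we may assume $\langle r,s^\vee\rangle=-k$. Then $r+s\in\Phi$. By \eqref{eq:ip}, either $k=1$, or $r$ is long, $s$ is short and $k=m$. We use (A1)--(A3) for $\mathfrak B$.

\emph{Case $k=1$.} We must show $abc\in\mathfrak B_r$. Here $r+s=w_s(r)$ has the same length as $r$, and if $s$ is short, then $r$ is short by (R3).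

Suppose that $s$ is long, or that $s$ is short and $m\le2$. Then $N_{r,s}=N_{r+s,-s}=1$: by (R4) if $r,s$ are long, by (R3) if $s$ is long and $r$ is short, and by (R1) if $s$ is short. Hence $ac\in\mathfrak B_{r+s}$ and $(ac)b\in\mathfrak B_r$.

Suppose that $s$ is short and $m=3$. The same walk now costs a factor $2$ at each step by (R1): $2ac\in\mathfrak B_{r+s}$ and $4abc=2(2ac)b\in\mathfrak B_r$. But the string also extends to the long root $r-s$, and the walk in that direction gives $3bc\in\mathfrak B_{r-s}$ by (R2) and $3abc=a(3bc)\in\mathfrak B_r$ by (A2). Subtracting, $abc\in\mathfrak B_r$.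

\emph{Case $r$ long, $s$ short, $k=m$.} Here $(\varepsilon^m-1)c=\sum_{i=1}^m\binom mi\,b^i(a^ic)$ with $a^ic\in\mathfrak B_{r+is}$ by (A2). For $i=1$ the roots $r+s$ and $-s$ are short with long sum $r$, so $mb(ac)\in\mathfrak B_r$ by (R2) and (A1). For $i=m$ the root $r+ms$ is long and $b^m(a^mc)\in\mathfrak B_r$ by (A2) for the pair $r+ms$, $-s$. For $m=3$, $i=2$ the roots $r+2s$, $-s$, $r+s$ are short, and $3b^2(a^2c)\in\mathfrak B_r$ by (A3).
\end{proof}

\section{Gauss decomposition over $K[[x]]$}\label{sec:gauss}

We work in $\operatorname{Aut}(L_S)$. Put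
\[
X_r=x_r(\mathfrak B_r),\qquad T=\langle h_s(1+ab)\mid s\in\Phi,\ a\in\mathfrak B_s,\ b\in\mathfrak B_{-s}\rangle .
\]
By \eqref{eq:torusconj} and Lemma~\ref{lem:torus}, $T$ normalizes every $X_r$. Each $\tau\in T$ multiplies $e_{-\gamma}$ by a unit $\chi_\gamma(\tau)$, a product of factors $\varepsilon^{\pm\langle\gamma,s^\vee\rangle}$, so Lemma~\ref{lem:torus} also gives
\begin{equation}\label{eq:chi}
\chi_\gamma(\tau)\,\mathfrak B_\gamma=\mathfrak B_\gamma\qquad(\gamma\in\Phi,\ \tau\in T).
\end{equation}
By \eqref{eq:swap} and Lemma~\ref{lem:rankone}, $X_sX_{-s}\subseteq X_{-s}TX_s$. Therefore $X_sTX_{-s}=TX_sX_{-s}\subseteq TX_{-s}TX_s=X_{-s}TX_s$, and the same inclusion for $-s$ gives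
\begin{equation}\label{eq:XTX}
X_sTX_{-s}=X_{-s}TX_s\qquad(s\in\Phi).
\end{equation}

For a positive system $\Phi^+$ let $U^\pm=\langle X_s\mid s\in\pm\Phi^+\rangle$ and $P(\Phi^+)=U^+TU^-$. We want $X_rP(\Phi^+)=P(\Phi^+)$ for all roots $r$. This is evident for positive $r$. For a negative root $-s$ that is not simple, moving $X_{-s}$ across $U^+$ produces roots of both signs, and a direct induction is awkward. Instead we show that the set $P(\Phi^+)$ does not change when $\Phi^+$ is reflected in a simple root; then every root may be treated as positive.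

\begin{proposition}\label{prop:gauss}
The set $P=P(\Phi^+)$ does not depend on $\Phi^+$, and it contains $\langle X_r\mid r\in\Phi\rangle$.
\end{proposition}

\begin{proof}
Let $\alpha$ be a simple root of $\Phi^+$ and let $U_\alpha^\pm=\langle X_s\mid s\in\pm(\Phi^+\setminus\{\alpha\})\rangle$. A root $r\in\Phi^+\setminus\{\alpha\}$ has a positive coefficient at some simple root $\beta\neq\alpha$. Every root $\pm i\alpha+jr$ with $j\ge1$ also has a positive coefficient at $\beta$, so it lies in $\Phi^+\setminus\{\alpha\}$. By \eqref{eq:comm} and Lemma~\ref{lem:Bcarpet}, the commutator of an element of $X_r$ with an element of $X_{\pm\alpha}$ lies in $U_\alpha^+$. So $X_\alpha$ and $X_{-\alpha}$ normalize $U_\alpha^+$, and by the same argument with signs reversed they normalize $U_\alpha^-$. Consequently the groups $U^+,U^-$ are $U_\alpha^+X_\alpha$, $X_{-\alpha}U_\alpha^-$ for the system $\Phi^+$, and $U_\alpha^+X_{-\alpha}$, $X_\alpha U_\alpha^-$ for the system $w_\alpha\Phi^+$. By \eqref{eq:XTX},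
\[
P(\Phi^+)=U_\alpha^+\,(X_\alpha TX_{-\alpha})\,U_\alpha^-=U_\alpha^+\,(X_{-\alpha}TX_\alpha)\,U_\alpha^-=P(w_\alpha\Phi^+).
\]
Any two positive systems $\Phi^+\ne\Psi^+$ are connected by such steps: some simple root $\alpha$ of $\Phi^+$ is not in $\Psi^+$ (otherwise $\Phi^+\subseteq\Psi^+$, and both contain half of the roots), and $w_\alpha\Phi^+$ has one more root in common with $\Psi^+$. So $P$ is independent of $\Phi^+$. Every root $r$ is positive in some system, hence $X_rP=P$ for all $r$. Since $1\in P$, the claim follows.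
\end{proof}

\section{The matrix coefficient $f_r$}\label{sec:estimates}

For a root $r$, a commutative ring $R$ and $g\in\operatorname{Aut}(L_R)$ or $g\in E(\Phi,R)$, put
\[
f_r(g)=\omega_r\bigl(\operatorname{pr}(ge_{-r})\bigr)\in R .
\]
By \eqref{eq:action}, $f_r(x_r(t))=\omega_r(th_r)=t$, and for $SL_2$ this is the function $g_{12}g_{22}$, by \eqref{eq:adjsl2}. The aim of this section is to show that $f_r(P)\subseteq\mathfrak B_r$. We follow the vector $e_{-r}$ under $u^+\tau u^-$ and begin with $u^+$, which creates the component in $H_S$.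

\subsection*{The target modules}
For an additive subgroup $C\subseteq S$ and a subgroup $H'\subseteq H$ let $CH'$ be the additive subgroup of $H_S$ generated by the elements $ch$, $c\in C$, $h\in H'$. The natural guess is $\operatorname{pr}(ue_{-\gamma})\in\mathfrak B_\gamma H$ for $u\in U^+$. For long $\gamma$ this guess has to be corrected.

\begin{example}\label{ex:B2}
Let $\Phi=B_2$ and let $\gamma=s+\delta$ be long, with $s,\delta$ short. By (R3), $x_s(b)e_{-\gamma}=e_{-\gamma}\pm be_{-\delta}\pm b^2e_{s-\delta}$, so $\operatorname{pr}\bigl(x_\delta(c)x_s(b)e_{-\gamma}\bigr)=\pm bc\,h_\delta$. The carpet conditions control only $2bc$. For instance, over $K=\mathbb Z$ the groups $\mathbb Z$ at the short roots and $2\mathbb Z$ at the long roots satisfy (A1), (A2) and \eqref{eq:J}, and for $b=c=1$ the product $bc$ is not in the group at $\gamma$. The missing factor $2$ is supplied by $\omega_\gamma$, which is even on the short coroot $h_\delta$.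
\end{example}

So for long $\gamma$ we must allow coefficients $c$ with only $mc\in\mathfrak B_\gamma$, provided they accompany short coroots; and since such terms come from short roots $\delta$, we must know that for short roots only short coroots occur. For $\gamma\in\Phi$ put $\mathfrak B'_\gamma=\{c\in S\mid mc\in\mathfrak B_\gamma\}$ and
\[
V_\gamma=\begin{cases}\mathfrak B_\gamma H_{\mathrm{sh}}&\text{if $\gamma$ is short},\\[2pt] \mathfrak B_\gamma H+\mathfrak B'_\gamma H_{\mathrm{sh}}&\text{if $\gamma$ is long}.\end{cases}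
\]

\begin{lemma}\label{lem:transfer}
For every root $\gamma$ we have $\mathfrak B_\gamma h_\gamma\subseteq V_\gamma$ and $\omega_\gamma(V_\gamma)\subseteq\mathfrak B_\gamma$. For roots $\gamma,\delta$ and $c\in S$ the following rules hold.
\begin{itemize}
\item[(T1)] If $\gamma,\delta$ have the same length and $c\mathfrak B_\delta\subseteq\mathfrak B_\gamma$, then $cV_\delta\subseteq V_\gamma$.
\item[(T2)] If $\delta$ is long, $\gamma$ is short and $c\mathfrak B_\delta\subseteq\mathfrak B_\gamma$, then $mcV_\delta\subseteq V_\gamma$.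
\item[(T3)] If $\delta$ is short, $\gamma$ is long and $mc\mathfrak B_\delta\subseteq\mathfrak B_\gamma$, then $cV_\delta\subseteq V_\gamma$.
\end{itemize}
\end{lemma}

\begin{proof}
The first inclusion holds by definition. For the second, $\omega_\gamma(bh)=b\,\omega_\gamma(h)\in\mathfrak B_\gamma$ for $b\in\mathfrak B_\gamma$, $h\in H$; and if $\gamma$ is long, $b'\in\mathfrak B'_\gamma$ and $h\in H_{\mathrm{sh}}$, then $\omega_\gamma(b'h)$ is an integer multiple of $mb'\in\mathfrak B_\gamma$ by Lemma~\ref{lem:coroots}(b). In (T1), the hypothesis also gives $c\mathfrak B'_\delta\subseteq\mathfrak B'_\gamma$, since $m(cb')=c(mb')$. In (T2), $mV_\delta\subseteq\mathfrak B_\delta H_{\mathrm{sh}}$, because $m(bh)=b(mh)$ with $mh\in H_{\mathrm{sh}}$ by Lemma~\ref{lem:coroots}(a), and $m(b'h)=(mb')h$. In (T3), the hypothesis says $c\mathfrak B_\delta\subseteq\mathfrak B'_\gamma$.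
\end{proof}

\subsection*{The upper unipotent part}
Fix a positive system $\Phi^+$. For $u\in U^+$ and $\gamma\in\Phi^+$ put $Y_u(\gamma)=\operatorname{pr}(ue_{-\gamma})$.

\begin{lemma}\label{lem:upper}
$Y_u(\gamma)\in V_\gamma$ for all $u\in U^+$ and $\gamma\in\Phi^+$.
\end{lemma}

\begin{proof}
Write $u$ as a product of $k$ elements $x_s(b)$ with $s\in\Phi^+$, $b\in\mathfrak B_s$, and argue by induction on $k$, for all $\gamma$ at once. For $k=0$ we have $Y_u(\gamma)=0$. Let $u=u'x_s(b)$. Since $u'$ does not lower weights, $\operatorname{pr}(u'e_\mu)=0$ for $\mu\in\Phi^+$ and $\operatorname{pr}(u'h)=h$ for $h\in H_S$. Hence \eqref{eq:action} gives $Y_u(s)=Y_{u'}(s)+bh_s\in V_s$ and, for $\gamma\neq s$,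
\[
Y_u(\gamma)=Y_{u'}(\gamma)+\sum_{i\ge1,\ \gamma-is\in\Phi^+}M_{s,-\gamma,i}\,b^i\,Y_{u'}(\gamma-is).
\]
Fix $i\geq 1$ occurring in the sum, and put $\delta=\gamma-is$ and $M=M_{s,-\gamma,i}$. We must show $Mb^iV_\delta\subseteq V_\gamma$. All vectors $-\gamma+js$ with $0\le j\le i$ are roots. Lemma~\ref{lem:roots}, applied to the pair $-\gamma$, $s$, determines the possible $i$, the length of $\delta$ and $|M|$, as listed in the table below.
\begin{itemize}
\item If $s$ is long, then $i=1$ by (R5), and $\delta$ has the length of $\gamma$ and $|M|=1$ by (R3) and (R4): rows 1 and 5.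
\item If $\gamma,s$ are short and $i=1$, then either $\delta$ is short, and $|M|=N_{-\gamma,s}=N_{\delta s}$ because both triples consist of short roots (R1), or $\delta$ is long and $|M|=m$ by (R2): rows 2 and 3. If $i\ge2$, then (R6) and (R1) give $m=3$, $i=2$, $\delta$ long and $|M|=3$: row 4.
\item If $\gamma$ is long and $s$ is short, then by (R3) $i\le m$, $|M|=1$, and $\delta$ is long exactly for $i=m$: rows 6, 7, 8. In row 8, $\delta+s=\gamma-s$ is short as well.
\end{itemize}
The carpet condition for the pair $\delta$, $s$ then gives the inclusion shown, and the rule in the last column yields $Mb^iV_\delta\subseteq V_\gamma$.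
\begin{center}
\begin{tabular}{c|ccc|cc|ll|l}
 & $\gamma$ & $s$ & $\delta$ & $i$ & $|M|$ & inclusion & by & rule, $c$\\ \hline
1 & short & long & short & $1$ & $1$ & $b\mathfrak B_\delta\subseteq\mathfrak B_\gamma$ & (R3), (A1) & (T1), $b$\\
2 & short & short & short & $1$ & $N_{\delta s}$ & $Mb\mathfrak B_\delta\subseteq\mathfrak B_\gamma$ & (A1) & (T1), $Mb$\\
3 & short & short & long & $1$ & $m$ & $b\mathfrak B_\delta\subseteq\mathfrak B_\gamma$ & (A2) & (T2), $b$\\
4 & short & short & long & $2$ & $m=3$ & $b^2\mathfrak B_\delta\subseteq\mathfrak B_\gamma$ & (A2) & (T2), $b^2$\\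
5 & long & long & long & $1$ & $1$ & $b\mathfrak B_\delta\subseteq\mathfrak B_\gamma$ & (R4), (A1) & (T1), $b$\\
6 & long & short & long & $m$ & $1$ & $b^m\mathfrak B_\delta\subseteq\mathfrak B_\gamma$ & (A2) & (T1), $b^m$\\
7 & long & short & short & $1$ & $1$ & $mb\mathfrak B_\delta\subseteq\mathfrak B_\gamma$ & (R2), (A1) & (T3), $b$\\
8 & long & short & short & $2<m$ & $1$ & $3b^2\mathfrak B_\delta\subseteq\mathfrak B_\gamma$ & (A3) & (T3), $b^2$
\end{tabular}
\end{center}
This completes the induction.
\end{proof}

The table shows why the modules $V_\gamma$ fit. When $\gamma$ and $\delta$ have the same length, the constant $M$ of the adjoint action is the constant of the carpet condition. When the lengths differ, a factor $m$ appears in exactly one of the two: it is missing in rows 7 and 8, and it is available in rows 3 and 4, where (T2) spends it to return from $V_\delta$ to $\mathfrak B_\delta H_{\mathrm{sh}}$.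

\subsection*{The lower unipotent part}
In $SL_2$ the factor $u^-$ fixes $e_{-r}$. In general this holds when $r$ is the highest root, and by Proposition~\ref{prop:gauss} we are free to choose the positive system. For long $r$, and for all $r$ if $m=1$, that settles the matter. If $m>1$, a short root is never the highest root; the best choice makes it the highest short root. Then $u^-e_{-r}$ acquires terms at long roots, but each comes with the factor $m$ that rule (T2) requires.

\begin{lemma}\label{lem:lower}
Let $u\in U^-$.
\begin{itemize}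
\item[(i)] If $r$ is the highest root, then $ue_{-r}=e_{-r}$.
\item[(ii)] If $r$ is the highest short root, then $ue_{-r}=e_{-r}+\sum_\gamma md_\gamma e_{-\gamma}$, where $\gamma$ runs over the long roots $\gamma>r$ and $d_\gamma\in D_\gamma=\{d\in S\mid d\,\mathfrak B_\gamma\subseteq\mathfrak B_r\}$.
\end{itemize}
\end{lemma}

\begin{proof}
The group $U^-$ is generated by the elements $x_{-q}(b)$ with $q\in\Phi^+$, $b\in\mathfrak B_{-q}$. Such an element fixes $e_{-\mu}$, $\mu\in\Phi^+$, unless $\mu+q\in\Phi$. This proves (i). For (ii) we show that the set of vectors of the stated form is stable under $x_{-q}(b)$. As the $D_\gamma$ are additive groups, we may treat the terms one at a time. Recall that no short root is $>r$.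

\emph{The term $e_{-r}$.} Let $r+q\in\Phi$. Then $r+q>r$ is long, so $q$ is short (a long $q$ would make $r+q$ short by (R3)). By (R2), $r+2q\notin\Phi$ and the only new term is $\pm mb\,e_{-(r+q)}$. The root $r+q$ is long, $-q$ is short and their sum is $r$, so $b\mathfrak B_{r+q}\subseteq\mathfrak B_r$ by (A2); that is, $b\in D_{r+q}$.

\emph{The term $md_\gamma e_{-\gamma}$.} Let $\gamma+q\in\Phi$. If $q$ were short, $\gamma+q$ would be a short root $>r$ by (R3). So $q$ is long, $\gamma+q$ is long, and by (R4) and (R5) the only new term is $\pm m\,bd_\gamma e_{-(\gamma+q)}$. By (R4) and (A1) for the pair $\gamma+q$, $-q$ we have $b\mathfrak B_{\gamma+q}\subseteq\mathfrak B_\gamma$, so $bd_\gamma\mathfrak B_{\gamma+q}\subseteq d_\gamma\mathfrak B_\gamma\subseteq\mathfrak B_r$; that is, $bd_\gamma\in D_{\gamma+q}$.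
\end{proof}

\begin{proposition}\label{prop:fP}
$f_r(P)\subseteq\mathfrak B_r$ for every root $r$.
\end{proposition}

\begin{proof}
Choose a positive system in which $r$ is the highest root if $r$ is long, and the highest short root if $r$ is short. By Proposition~\ref{prop:gauss}, any $g\in P$ is $g=u^+\tau u^-$ with $u^\pm\in U^\pm$ for this system and $\tau\in T$. By Lemma~\ref{lem:lower},
\[
\operatorname{pr}(ge_{-r})=\chi_r(\tau)\,Y_{u^+}(r)+\sum_\gamma m\,d_\gamma\chi_\gamma(\tau)\,Y_{u^+}(\gamma),
\]
where the sum is over long roots $\gamma>r$, and is empty if $r$ is long. By Lemma~\ref{lem:upper}, \eqref{eq:chi} and (T1), the first term lies in $V_r$. In the other terms $r$ is short, $\gamma$ is long and $d_\gamma\chi_\gamma(\tau)\mathfrak B_\gamma=d_\gamma\mathfrak B_\gamma\subseteq\mathfrak B_r$, so they lie in $V_r$ by Lemma~\ref{lem:upper} and (T2). Hence $f_r(g)\in\omega_r(V_r)\subseteq\mathfrak B_r$.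
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\begin{proposition}\label{prop:f}
$f_r(g)\in\mathfrak A_r$ for all $r\in\Phi$ and $g\in E(\Phi,\mathfrak A)$.
\end{proposition}

\begin{proof}
Write $g=\prod_ix_{r_i}(a_i)$ with $a_i\in\mathfrak A_{r_i}$, and put $g(x)=\prod_ix_{r_i}(xa_i)\in\operatorname{Aut}(L_S)$. Since $xa_i\in\mathfrak B_{r_i}$, Propositions \ref{prop:gauss} and~\ref{prop:fP} give $f_r(g(x))\in\mathfrak B_r$. By \eqref{eq:action} each factor of $g(x)$ preserves $L_{K[x]}\subseteq L_S$, so $f_r(g(x))\in K[x]\cap\mathfrak B_r$ is a polynomial with all coefficients in $\mathfrak A_r$. Under the ring homomorphism $K[x]\to K$, $x\mapsto1$, the action of the word $g(x)$ on $L_{K[x]}$ specializes to the action of $g$ on $L_K$. So $f_r(g)$ is the value of this polynomial at $x=1$, a finite sum of elements of $\mathfrak A_r$.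
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $x_r(t)\in E(\Phi,\mathfrak A)$, then $t=f_r(x_r(t))\in\mathfrak A_r$ by Proposition~\ref{prop:f}. So $\mathfrak A$ is closed.

Now fix $\Phi^+$. The product $\prod_sx_s(\mathfrak A_s)$ is contained in $E(\Phi,\mathfrak A)\cap U(K)$ by definition. For the reverse inclusion let $U_k=\langle x_s(K)\mid s\in\Phi^+,\ \operatorname{ht}(s)\ge k\rangle$, so that $U_1=U(K)$ and $U_k=1$ for large $k$. By \eqref{eq:comm}, the commutator of two generators of $U_k$ lies in $U_{2k}\subseteq U_{k+1}$. Hence $U_{k+1}$ is normal in $U_k$ with abelian quotient, and every $g\in U_k$ has the form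
\[
g=\prod_{\operatorname{ht}(s)=k}x_s(t_s)\cdot g',\qquad g'\in U_{k+1},
\]
in the prescribed order of the roots of height $k$. Let $g\in E(\Phi,\mathfrak A)\cap U_k$ and $\operatorname{ht}(r)=k$. Write $g'$ as a product of root elements of height $\geq k+1$ and expand $ge_{-r}$ by \eqref{eq:action}. A term of the expansion chooses a degree $i\ge0$ in each factor $x_s(t)$, and it has weight $0$ only if the corresponding sum of the vectors $is$ is $r$. All $s$ have height $\ge k=\operatorname{ht}(r)$, so exactly one factor has $i\neq0$; there $i=1$ and $s=r$. The root $r$ occurs only in the factor $x_r(t_r)$. Thus $\operatorname{pr}(ge_{-r})=t_rh_r$, and $t_r=f_r(g)\in\mathfrak A_r$ by Proposition~\ref{prop:f}. It follows that $g'\in E(\Phi,\mathfrak A)\cap U_{k+1}$. Starting from $k=1$ and repeating the step, we write $g$ as a product $\prod_sx_s(t_s)$ in order of non-decreasing height with all $t_s\in\mathfrak A_s$.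
\end{proof}

\section{The hypothesis (J)}\label{sec:J}

The statements of this section are not used above. In both examples $\Phi$ is arbitrary, $r$ is a fixed root and $\mathfrak A_s=0$ for $s\ne\pm r$. Such a family is always a carpet, since every condition \eqref{eq:carpet} involves two roots that are neither equal nor opposite, and one of the two groups is zero.

\begin{example}[\eqref{eq:J} is strictly weaker than Levchuk's hypothesis]\label{ex:weaker}
Let $K=\mathbb F_2(y,z)$, let $K^2$ be its subfield of squares, and put $\mathfrak A_r=\mathfrak A_{-r}=K^2+yK^2+zK^2$. This is a vector space over $K^2$ and $a^2\in K^2$ for all $a\in K$, so \eqref{eq:J} holds, and the carpet is closed by Theorem~\ref{thm:main}. But $1\cdot y\cdot z\notin\mathfrak A_r$, because $1,y,z,yz$ is a basis of $K$ over $K^2$.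
\end{example}

\begin{example}[\eqref{eq:J} is not necessary]\label{ex:converse}
Let $K=\mathbb Z[y]$ and $\mathfrak A_r=\mathfrak A_{-r}=\mathbb Zy$. Then $y^2\cdot y\notin\mathfrak A_r$, so \eqref{eq:J} fails. We show that the carpet is closed.

Let $s\ne\pm r$. The span of the vectors $e_\mu$ with $\mu$ in the $r$-string through $-s$ is stable under $x_{\pm r}(K)$, so $\operatorname{pr}(ge_{-s})=0$ for all $g\in E(\Phi,\mathfrak A)$. If $g=x_s(t)$, then $t=f_s(g)=0$.

Let $x_r(t)\in E(\Phi,\mathfrak A)$. After merging neighboring factors, $x_r(t)$ is a product of $k\ge0$ factors $x_{\pm r}(n_iy)$ with alternating signs and $n_i\in\mathbb Z\setminus\{0\}$. Let $M\in SL_2(K)$ be the corresponding product of the matrices $x_\pm(n_iy)$. Identify $e_r,h_r,e_{-r}$ with $E_{12}$, $E_{11}-E_{22}$, $E_{21}$. By \eqref{eq:action}, $x_{\pm r}(u)$ acts on their span as conjugation by $x_\pm(u)$. Hence $Mx_+(-t)$ commutes with $E_{12}$ and $E_{21}$; it is a scalar matrix of determinant $1$, and $M=\pm x_+(t)$. So the diagonal entries of $M$ are constants and $M_{21}=0$.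 If $k=0$, then $t=0$. Let $k\ge1$. The coefficient of $y^k$ in $M$ is $\prod n_i$ times an alternating product of $E_{12}$ and $E_{21}$, which is a matrix unit $E_{ij}$; here $i$ is the row index of the first factor and $j$ the column index of the last. The entry $M_{ij}$ has degree $k\ge1$, which excludes $i=j$ and $(i,j)=(2,1)$. So the first and the last factor are of the form $x_+$, and $k$ is odd. Suppose $k\ge3$ and write $M=M'x_+(n_ky)$. Then $M_{11}=M'_{11}$, and $M'$ begins with $x_+$ and ends with $x_-$, so $M'_{11}$ has degree $k-1\ge2$, a contradiction. Thus $k=1$, $M=x_+(n_1y)$ and $t=n_1y\in\mathfrak A_r$. The root $-r$ is treated by exchanging $r$ and $-r$.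
\end{example}

In this example no nonzero element of $\mathfrak A_r$ is a unit. When units and their inverses are available, \eqref{eq:weyl} forces \eqref{eq:J}.

\begin{proposition}\label{prop:partial}
Let $\mathfrak A$ be a closed carpet over $K$, and let $a\in\mathfrak A_r$ be a unit of $K$ with $a^{-1}\in\mathfrak A_{-r}$. Then $a^2\mathfrak A_{-r}\subseteq\mathfrak A_r$. Consequently, if $K$ is a field and $\mathfrak A$ is a carpet with $(\mathfrak A_r\setminus\{0\})^{-1}\subseteq\mathfrak A_{-r}$ for all $r\in\Phi$, then $\mathfrak A$ is closed if and only if \eqref{eq:J} holds.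
\end{proposition}

\begin{proof}
The homomorphism $SL_2\to G$ attached to the root $r$ sends $x_\pm(t)$ to $x_{\pm r}(t)$ and carries \eqref{eq:weyl} to $E(\Phi,K)$: for $n=x_r(a)x_{-r}(-a^{-1})x_r(a)$ we have $nx_{-r}(b)n^{-1}=x_r(-a^2b)$. Here $n\in E(\Phi,\mathfrak A)$, so $x_r(-a^2b)\in E(\Phi,\mathfrak A)$ for $b\in\mathfrak A_{-r}$, and closedness gives $a^2b\in\mathfrak A_r$. Under the assumptions of the second statement this applies to every nonzero $a\in\mathfrak A_r$, so closedness implies \eqref{eq:J}; the converse is Theorem~\ref{thm:main}.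
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bourbaki}
Bourbaki, \emph{Lie}, Ch.~VI.

\bibitem{Carter}
R.~Carter, \emph{Simple Groups of Lie Type}.

\bibitem{problem}
\texttt{https://elib.sfu-kras.ru/\allowbreak bitstream/\allowbreak handle/\allowbreak 2311/\allowbreak 151864/\allowbreak Nuzhin\_6\_n.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y}

\end{thebibliography}
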